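# Products of Mackey groups among locally quasi-convex groups

## 1. Products and the Mackey property: a plausible yes

Fix a group and prescribe which homomorphisms into the circle are to be continuous. A *Mackey topology* is the finest topology, inside a given class of group topologies, that has exactly these continuous characters. Suppose $\mu_1$ is finest on $G_1$ and $\mu_2$ is finest on $G_2$. The characters of $G_1\times G_2$ are just pairs of characters, so one would guess that $\mu_1\times\mu_2$ is finest on $G_1\times G_2$. For the class of locally quasi-convex groups we shall test this guess, see it pass several tests, and then see it fail for two very small groups. First the precise terms.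

All groups are Abelian, and topological groups are Hausdorff unless we say otherwise. We write $\mathbb T=\mathbb R/\mathbb Z$ additively, with $t\leftrightarrow e^{2\pi i t}$, and $|t|\in[0,\frac12]$ is the distance of $t$ to $0$. A *character* of a topological group $G$ is a continuous homomorphism $G\to\mathbb T$. The characters form the dual group $G^\wedge$, and $\mathrm{Hom}(G,\mathbb T)$ denotes the group of all homomorphisms, continuous or not. Since $\cos 2\pi t\ge0$ iff $|t|\le\frac14$, the condition $\operatorname{Re}\chi(x)\ge0$ of multiplicative notation reads $|\chi(x)|\le\frac14$ here. We put $\mathbb N=\{1,2,\dots\}$.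

**Definition (quasi-convexity).** For $U\subseteq G$ let $U^{\triangleright}=\{\chi\in G^\wedge:|\chi(x)|\le\frac14\text{ for all }x\in U\}$. The set $U$ is *quasi-convex* if for every $x\in G\setminus U$ there is $\chi\in U^\triangleright$ with $|\chi(x)|>\frac14$. A group is *locally quasi-convex* (LQC) if it has a neighborhood basis of $0$ consisting of quasi-convex sets. LQC also denotes the class of Hausdorff groups with this property.

For example, $[-a,a]\subseteq\mathbb R$ with $a>0$ is quasi-convex. The characters $x\mapsto tx$ with $|t|\le\frac1{4a}$ lie in its polar. If $x\ge2a$, take $t=\frac1{2x}$, so that $tx=\frac12$. If $a<x<2a$, take $t=\frac1{4a}$, so that $tx\in(\frac14,\frac12)$. Negative $x$ follow by symmetry. On the other hand, in a group of exponent $2$ characters take only the values $0,\frac12$, so $|\chi|\le\frac14$ means $\chi=0$, and every quasi-convex set is an intersection of kernels, hence a subgroup.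

**Definition (compatible, Mackey).** Let $(G,\mu)$ be a topological group with dual $H$. A group topology $\nu$ on $G$ is *compatible* with the duality $(G,H)$ if $(G,\nu)^\wedge=H$. The group $(G,\mu)\in\mathrm{LQC}$ is an *LQC-Mackey group* if every LQC topology $\nu$ compatible with $(G,H)$ satisfies $\nu\le\mu$; that is, $\mu$ is the finest compatible LQC topology. We also say that the duality $(G,H)$ *admits an LQC-Mackey topology* if some compatible LQC topology is the finest one.

For example, the discrete group $\mathbb Z$ has dual $\mathbb T$, via $y\mapsto ty$. The $p$-adic topology on $\mathbb Z$ is not compatible with $(\mathbb Z,\mathbb T)$: a $p$-adically continuous character has small values on some $p^k\mathbb Z$, hence (Lemma 1.1 below) vanishes there, so only $t\in\mathbb Z[\frac1p]/\mathbb Z$ occur.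

The question is now precise: *if $(G_1,\mu_1)$ and $(G_2,\mu_2)$ are LQC-Mackey, is $(G_1\times G_2,\mu_1\times\mu_2)$ LQC-Mackey? And what about arbitrary products?*

One arithmetic fact is used everywhere.

**Lemma 1.1.** For $t\in\mathbb T$ and $m\ge1$: $|t|\le\frac1{4m}$ iff $|jt|\le\frac14$ for $1\le j\le m$. Hence a subgroup of $\mathbb T$ contained in $\{|t|\le\frac14\}$ is trivial.

*Proof.* If $|t|\le\frac1{4m}$, then $|jt|\le j|t|\le\frac14$. Conversely let $|t|>\frac1{4m}$. If $|t|>\frac14$, then $j=1$ violates the condition. Otherwise let $j$ be least with $j|t|>\frac14$. Then $j\le m$, and $j|t|\le\frac14+|t|\le\frac12$, so $|jt|=j|t|>\frac14$. For the last claim, all multiples of an element $t$ of such a subgroup satisfy $|jt|\le\frac14$, so $|t|\le\frac1{4m}$ for all $m$. $\square$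

**Test 1: discrete groups.** In a discrete group the set $\{0\}$ is quasi-convex: for $x\ne0$ there is a character $\chi$ with $\chi(x)\neq0$, and by Lemma 1.1 some multiple satisfies $|j\chi(x)|>\frac14$. So discrete groups are LQC. No topology is finer than the discrete one, so they are LQC-Mackey. The product of two discrete groups is discrete. The guess passes.

**Test 2: a precompact group.** Let $P=\{0,\frac12\}^{(\mathbb N)}$ be the group of finitely supported sequences in $\{0,\frac12\}\subset\mathbb T$, with the topology $\mu_P$ induced from the compact group $\{0,\frac12\}^{\mathbb N}$. It is countable, precompact, metrizable and not discrete. Let $e_n/2$ be the sequence with $n$-th entry $\frac12$ and all others $0$, and let $H_P=P^\wedge$.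

A character of $P$ takes values in $\{0,\frac12\}$, so it vanishes on some neighborhood $\{x:x_n=0,\ n\in I_0\}$ with $I_0$ finite. Hence $H_P$ consists of the maps $x\mapsto\sum_{n\in I}x_n$ with $I$ finite, and it is countable. Since a homomorphism $\theta:P\to\mathbb T$ is determined by the values $\theta(e_n/2)\in\{0,\frac12\}$,
$$\theta\in H_P\iff\theta(e_n/2)=0\text{ for all large }n. \tag{1.1}$$

**Proposition 1.2.** $(P,\mu_P)$ is LQC-Mackey.

*Proof.* *$P$ is LQC.* The sets $\{x:x_n=0,\ n\in I_0\}$ form a neighborhood basis of $0$ and are intersections of kernels of characters $x\mapsto x_n$. A point outside such a set has some $x_n=\frac12$, and $\frac12>\frac14$.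

*It is Mackey.* Let $\nu$ be LQC and compatible with $(P,H_P)$, and let $V$ be a quasi-convex $\nu$-neighborhood of $0$. Characters have values in $\{0,\frac12\}$, so $V^\triangleright$ is the set of $\chi\in H_P$ vanishing on $V$, and by quasi-convexity $V$ is the common kernel of $V^\triangleright$. So $V$ is a subgroup, and it is $\nu$-open because it is a $\nu$-neighborhood of $0$. Every homomorphism $P/V\to\mathbb T$ yields a $\nu$-continuous character of $P$. So $\mathrm{Hom}(P/V,\mathbb T)$ embeds in the countable group $H_P$. If the vector space $P/V$ over the field with two elements were infinite, it would have an infinite basis and uncountably many homomorphisms into $\{0,\frac12\}$. So $P/V$ is finite, $V^\triangleright\cong\mathrm{Hom}(P/V,\mathbb T)$ is finite, and $V$ is a finite intersection of kernels of elements of $H_P$. Thus $V$ is $\mu_P$-open, and $\nu\le\mu_P$. $\square$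

The product $P\times P$ is isomorphic to $P$ as a topological group, by $(x,y)\mapsto(x_1,y_1,x_2,y_2,\dots)$. The guess passes again.

## 2. Polars, equicontinuous sets, and the LQC modification

For a set $E\subseteq\mathrm{Hom}(X,\mathbb T)$ put $E^\triangleleft=\{x\in X:|\chi(x)|\le\frac14\ \forall\chi\in E\}$.

**2.1. Making quasi-convex sets.** Let $X$ be a topological group. If $E\subseteq X^\wedge$, then $E^\triangleleft$ is quasi-convex: a point outside has $|\chi(x)|>\frac14$ for some $\chi\in E\subseteq(E^\triangleleft)^\triangleright$. Conversely, a quasi-convex $U$ satisfies $U=(U^\triangleright)^\triangleleft$, where "$\subseteq$" is trivial and "$\supseteq$" is the definition. Preimages of quasi-convex sets under continuous homomorphisms are quasi-convex (compose the separating character with the homomorphism), and so are intersections. Hence subgroups and products of LQC groups are LQC, and so are Hausdorff initial topologies with respect to homomorphisms into LQC groups. An LQC group is separated by its characters: a point $x\ne0$ lies outside some quasi-convex neighborhood of $0$.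

For a set $E$ of homomorphisms put $p_E(x)=\sup_{\chi\in E}|\chi(x)|$. This is a seminorm on $X$ (subadditive, symmetric, zero at $0$). A family of such $p_E$ defines a group topology, for which all $\chi\in E$ are continuous. By Lemma 1.1, $\{p_E\le\frac1{4m}\}=\big(\bigcup_{j\le m}jE\big)^\triangleleft$, where $jE=\{j\chi:\chi\in E\}$. So the finite intersections of these sets form a quasi-convex neighborhood basis, and if the topology is Hausdorff it is LQC. Two examples will recur.

* On $\mathbb T^{\mathbb N}$ the seminorm $\|z\|=\sup_n|z_n|$ comes from $E=\{\text{coordinates}\}$. Its topology is LQC and strictly finer than the product topology.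
* For a subgroup $H\le\mathrm{Hom}(X,\mathbb T)$ the *weak topology* $\sigma(X,H)$ is given by the $p_{\{h\}}$, $h\in H$. It is LQC if $H$ separates points. For $X=\mathbb Z$, $H=\mathbb T$ it is the Bohr topology of $\mathbb Z$.

LCA groups are LQC: by Pontryagin duality, the topology of an LCA group $A$ is given by the seminorms $p_E$ with $E\subseteq A^\wedge$ compact.

**2.2. Polars of neighborhoods.** A set $E$ of homomorphisms is *equicontinuous* on a topological group $(X,\lambda)$, Hausdorff or not, if for each $\varepsilon>0$ there is a neighborhood $V$ of $0$ with $|\chi|\le\varepsilon$ on $V$ for all $\chi\in E$. Then $E^\triangleleft$ is a neighborhood of $0$. Now let $U$ be a neighborhood of $0$ and $\chi\in\mathrm{Hom}(X,\mathbb T)$ with $|\chi|\le\frac14$ on $U$. Choose a neighborhood $V$ with $jV=\{jv:v\in V\}\subseteq U$ for $j\le m$. Then $|j\chi(v)|\le\frac14$ for $v\in V$, $j\le m$, so $|\chi|\le\frac1{4m}$ on $V$ by Lemma 1.1. Two conclusions follow. First, *$U^\triangleright$ is equicontinuous*. Second, every homomorphism bounded by $\frac14$ on $U$ is continuous, so $U^\triangleright$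 is closed in $\mathbb T^X$: *$U^\triangleright$ is compact for pointwise convergence.*

**2.3. The LQC modification.** Let $(X,\lambda)$ be a topological group, possibly non-Hausdorff, whose dual $X^\wedge$ separates points. Let $\lambda^q$ be the topology given by the seminorms $p_E$, $E$ ranging over the $\lambda$-equicontinuous subsets of $X^\wedge$. Then:

* $\lambda^q\le\lambda$, since $\{p_E\le\varepsilon\}$ is a $\lambda$-neighborhood of $0$;
* $\lambda^q$ is Hausdorff, since single characters are equicontinuous and separate points, and hence LQC by 2.1;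
* $(X,\lambda^q)^\wedge=(X,\lambda)^\wedge$: "$\subseteq$" because $\lambda^q\le\lambda$, "$\supseteq$" because each $\{\chi\}$ is equicontinuous;
* every $\lambda$-equicontinuous subset of $X^\wedge$ is $\lambda^q$-equicontinuous, by definition.

For example, if $\lambda$ is LQC, then $\lambda^q=\lambda$: a quasi-convex neighborhood $U$ is $(U^\triangleright)^\triangleleft$ with $U^\triangleright$ equicontinuous, so it is a $\lambda^q$-neighborhood.

**2.4. Pointwise compact sets of characters of a compact group.** The following is the discrete case of Glicksberg's theorem that Bohr-compact subsets of LCA groups are compact (Canad. J. Math. 14 (1962)). This case has a short proof.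

**Lemma 2.1.** Let $C$ be compact and let $K\subseteq C^\wedge$ be compact for pointwise convergence on $C$. Then $K$ is finite.

*Proof.* Suppose $K$ is infinite. Let $D\le C^\wedge$ be the countable subgroup generated by a countably infinite subset of $K$, and $D^\perp\le C$ its common kernel. An element of $C^\wedge$ that is a pointwise limit of elements of $D$ vanishes on $D^\perp$, so it lies in $D$ by duality. Hence $K\cap D$ is compact and infinite. Its elements are characters of $C/D^\perp$, which is a compact group with countable dual $D$. Such a group is metrizable, so it has a countable dense subset. Restriction to that subset is injective and continuous on $K\cap D$, so $K\cap D$ is homeomorphic to a subspace of a countable power of $\mathbb T$ and is metrizable. An infinite compact metrizable space has a non-isolated point, so there are $\chi_n\ne\chi$ in $K\cap D$ with $\chi_n\to\chi$ pointwise. By dominated convergence for the normalized Haar measure, $\int_C e^{2\pi i(\chi_n-\chi)}\to1$. But each of these integrals is $0$, because $\chi_n-\chi\ne0$. Contradiction. $\square$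

**Test 3: compact groups.** Let $C$ be compact, $\nu$ LQC and compatible with $(C,C^\wedge)$, and $U$ a quasi-convex $\nu$-neighborhood of $0$. By 2.2 the set $K=U^\triangleright\subseteq C^\wedge$ is pointwise compact, so it is finite by Lemma 2.1. Hence $U=K^\triangleleft$ is a neighborhood of $0$ in the original topology. So compact groups are LQC-Mackey. Arbitrary products of compact groups are compact, and the guess passes once more.

## 3. Restricting to the factors, and the extension of characters

The sensible way to prove the guess is to restrict $\nu$ to the factors. Let $G=M\times N$, view $M$ and $N$ as subgroups of $G$, and let $\nu$ be any group topology on $G$. For a $\nu$-neighborhood $U$ of $0$ choose a $\nu$-neighborhood $V$ with $V+V\subseteq U$. Then $(V\cap M)+(V\cap N)\subseteq U$, that is,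
$$\nu\le\nu|_M\times\nu|_N. \tag{3.1}$$
Suppose $M,N$ are LQC-Mackey and $\nu$ is LQC and compatible with the duality of the product. Then $\nu|_M$ is LQC. If it is compatible with $(M,M^\wedge)$, and similarly for $N$, then $\nu|_M\le\mu_M$, $\nu|_N\le\mu_N$, and (3.1) finishes the proof. Every element of $M^\wedge$ is the restriction of an element of $H=M^\wedge\times N^\wedge$, so it is $\nu|_M$-continuous. The converse inclusion needs the following: *a $\nu|_M$-continuous character of $M$ must extend to a $\nu$-continuous character of $G$.* In finite exponent this works.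

**Proposition 3.1.** If $M,N$ are LQC-Mackey groups of finite exponent, then $M\times N$ is LQC-Mackey.

*Proof.* $G=M\times N$ is LQC by 2.1. Let $\nu$ be LQC and compatible with $(G,H)$, $H=M^\wedge\times N^\wedge$, and let $mG=0$.

**Step 1: $\nu$ has a neighborhood basis of open subgroups.** Let $U$ be a quasi-convex $\nu$-neighborhood of $0$ and $V$ a neighborhood with $jV\subseteq U$ for $1\le j\le m$. For $\chi\in U^\triangleright$ and $v\in V$ the set $\{j\chi(v):1\le j\le m\}$ is a subgroup of $\mathbb T$, since $m\chi(v)=0$. It lies in $\{|t|\le\frac14\}$, so $\chi(v)=0$ by Lemma 1.1. Hence every $\chi\in U^\triangleright$ vanishes on the subgroup $\langle V\rangle$, so $\langle V\rangle\subseteq(U^\triangleright)^\triangleleft=U$, and $\langle V\rangle$ is open.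

**Step 2: $\nu|_M$ is compatible, by extending characters.** Let $\varphi$ be a $\nu|_M$-continuous character of $M$. By Step 1 there is a $\nu$-open subgroup $W$ with $|\varphi|\le\frac14$ on $M\cap W$, so $\varphi$ vanishes on $M\cap W$ by Lemma 1.1. Extend $\varphi$ to $M+W$ by $0$ on $W$; this is well defined. Extend further to $G$, which is possible because $\mathbb T$ is divisible. The extension vanishes on the $\nu$-open subgroup $W$, so it is $\nu$-continuous, so it lies in $H$, and $\varphi\in M^\wedge$.

**Step 3: conclusion.** So $\nu|_M\le\mu_M$, likewise $\nu|_N\le\mu_N$, and (3.1) gives $\nu\le\mu_M\times\mu_N$. $\square$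

Without finite exponent, Step 2 is the point where the approach stops: there need be no open subgroup $W$ to extend along. And (3.1) tells us precisely what a counterexample must do. If $M,N$ are LQC-Mackey and $\nu\not\le\mu_M\times\mu_N$ is LQC and compatible, then on one of the factors $\nu$ has a continuous character which does not extend to a $\nu$-continuous character of the product. By Proposition 3.1, one factor must have infinite exponent. A natural first factor is $P$, whose topology is far from discrete, and the simplest group of infinite exponent to put beside it is the discrete group $\mathbb Z$.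

**Theorem A.** *$P$ and the discrete group $\mathbb Z$ are LQC-Mackey groups, but $P\times\mathbb Z$ is not. Moreover the duality $(P\times\mathbb Z,(P\times\mathbb Z)^\wedge)$ admits no LQC-Mackey topology at all.*

So the class of LQC-Mackey groups is not closed under finite products, and a fortiori not under arbitrary products.

## 4. Coupling $P$ and $\mathbb Z$ by the seminorm $\sup_n|x_n+y/m_n|$

Let $X=P\times\mathbb Z$ with $H=X^\wedge=H_P\times\mathbb T$. We want a compatible topology that makes $P$ discrete. The restriction to $P$ then has uncountably many characters $\theta_1$, and the topology on $X$ must destroy all $(x,y)\mapsto\theta_1(x)$ with $\theta_1\notin H_P$. By (1.1), such a $\theta_1$ takes the value $\frac12$ at infinitely many $e_n/2$. So we should arrange that $(e_n/2,y_n)$ is near $0$ for suitable integers $y_n$, even though $(e_n/2,0)$ is not.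

Put $q_n=2^n$, $m_0=1$, $m_n=q_1\cdots q_n=2^{n(n+1)/2}$, so $m_1,m_2,m_3,m_4=2,8,64,1024$. Let
$$f_n(y)=y/m_n+\mathbb Z,\qquad p(x,y)=\|x+f(y)\|=\sup_n|x_n+y/m_n|,$$
and let $\tau$ be the group topology on $X$ given by $p$.

*$P$ is $\tau$-discrete*: $p(x,0)=\|x\|\in\{0,\frac12\}$, and it is $0$ only for $x=0$.

*The points $(e_n/2,m_n/2)$ tend to $0$.* For $n=2$ we have $f(4)=(0,\frac12,\frac1{16},\frac1{256},\dots)$, so $e_2/2+f(4)=(0,0,\frac1{16},\frac1{256},\dots)$. In general, for $k<n$ the number $m_n/2=m_{n-1}2^{n-1}$ is divisible by $m_k$; for $k=n$ we get $\frac12+\frac12=0$; for $k>n$ we get $\frac{1}{2q_{n+1}\cdots q_k}\le\frac1{2q_{n+1}}$, with equality for $k=n+1$. So $p(e_n/2,m_n/2)=2^{-(n+2)}\to0$. Consequently, if $(x,y)\mapsto\theta_1(x)$ is $\tau$-continuous, then $\theta_1(e_n/2)\in\{0,\frac12\}$ tends to $0$, so it vanishes for large $n$ and $\theta_1\in H_P$. The bad characters are destroyed.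

*But $\tau$ is not compatible.* The character $(x,y)\mapsto y/3$ belongs to $H$. At $(e_n/2,m_n/2)$ its absolute value is $\frac13$, because $m_n/2$ is a power of $2$. So it is not $\tau$-continuous. The repair is to add what is missing:
$$\nu=\tau\vee\sigma(X,H).$$
Now every element of $H$ is continuous, but the points $(e_n/2,m_n/2)$ no longer tend to $0$: the $\nu$-neighborhood $\{|y/3|<\frac14\}$ contains none of them. The argument that destroyed $\theta_1$ has broken down. What is needed is a reason why adding a weak topology creates no further characters.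

## 5. The dual of $\tau\vee\sigma(X,H)$

**Lemma 5.1.** Let $\tau$ be a group topology on a group $X$, Hausdorff or not, and $H\le\mathrm{Hom}(X,\mathbb T)$ a subgroup. A homomorphism $\chi:X\to\mathbb T$ is $\tau\vee\sigma(X,H)$-continuous iff $\chi=\chi_0+h$ with $\chi_0$ $\tau$-continuous and $h\in H$.

For example, let $X=\mathbb Z$, $\tau$ the $2$-adic topology, and $H$ the subgroup generated by $y\mapsto y/3$. The supremum has the basis $3\cdot2^k\mathbb Z$, so its characters are $y\mapsto ty$ with $t\in\bigcup_k\frac1{3\cdot2^k}\mathbb Z/\mathbb Z=\mathbb Z[\frac12]/\mathbb Z+\frac13\mathbb Z/\mathbb Z$, as the lemma says.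

*Proof.* "If" is clear. Let $\chi$ be $\tau\vee\sigma(X,H)$-continuous. There are a $\tau$-neighborhood $W$ of $0$, elements $\psi_1,\dots,\psi_k\in H$ with $k\ge1$, and $\delta>0$ such that, with $\psi=(\psi_1,\dots,\psi_k)$ and $|\psi(x)|=\max_i|\psi_i(x)|$,
$$x\in W,\ |\psi(x)|<\delta\ \Longrightarrow\ |\chi(x)|\le\tfrac18. \tag{5.1}$$

**Step 1: record where small elements go.** Let $\Phi=(\psi,\chi):X\to\mathbb T^k\times\mathbb T$, and let $S=\bigcap_{W'}\overline{\Phi(W')}$ over all $\tau$-neighborhoods $W'$ of $0$. We claim that $S$ is a closed subgroup. It is closed and contains $0$. It is symmetric because $-W'$ runs through all neighborhoods together with $W'$. Given $W'$, choose $W''$ with $W''+W''\subseteq W'$. Then $S+S\subseteq\overline{\Phi(W'')}+\overline{\Phi(W'')}\subseteq\overline{\Phi(W''+W'')}\subseteq\overline{\Phi(W')}$. As $W'$ was arbitrary, $S+S\subseteq S$.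

**Step 2: $S$ is a graph over its first coordinates.** Let $(0,t)\in S$. Since $(0,t)\in\overline{\Phi(W)}$, there is $x\in W$ with $|\psi(x)|<\delta$ and $|\chi(x)-t|<\frac18$. By (5.1), $|t|\le\frac14$. The set of these $t$ is a subgroup of $\mathbb T$ inside $\{|t|\le\frac14\}$, so it is trivial by Lemma 1.1: $(0,t)\in S$ forces $t=0$.

**Step 3: the graph is given by a character of $\mathbb T^k$.** Let $S_1\subseteq\mathbb T^k$ be the projection of $S$. By Step 2, $S\to S_1$ is a continuous bijective homomorphism of compact groups, hence an isomorphism of topological groups. So the last coordinate is a continuous character of the closed subgroup $S_1$ of $\mathbb T^k$. By Pontryagin duality it extends to a character $\kappa(s)=\sum_i\kappa_is_i$ of $\mathbb T^k$, $\kappa_i\in\mathbb Z$. Thus $t=\kappa(s)$ for all $(s,t)\in S$.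

**Step 4: split $\chi$.** Put $\omega(s,t)=t-\kappa(s)$, a character of $\mathbb T^{k+1}$ vanishing on $S$. For $\gamma>0$ the open set $\{|\omega|<\gamma\}$ contains $S$, which is the intersection of the downward directed family of compact sets $\overline{\Phi(W')}$. By compactness $\{|\omega|<\gamma\}$ contains one of them, so $|\omega\circ\Phi|<\gamma$ on some $W'$. Hence $\chi_0:=\omega\circ\Phi=\chi-\kappa\circ\psi$ is $\tau$-continuous, and $h:=\kappa\circ\psi=\sum_i\kappa_i\psi_i\in H$. $\square$

## 6. A criterion for badness, and the proof of Theorem A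

We argue for a general second factor $A$, since Theorem C will need it. Keep $A=\mathbb Z$ in mind.

**Definition.** Let $A$ be an LQC group, $X=P\times A$, $\mu=\mu_P\times\mu_A$, $H=X^\wedge=H_P\times A^\wedge$. Call $A$ *bad* if there is an LQC topology $\nu$ on $X$, compatible with $(X,H)$, such that $\mu\vee\nu$ is not compatible.

Since $H$ is always contained in the dual of $\mu\vee\nu$, "not compatible" means that some $\mu\vee\nu$-continuous character lies outside $H$. A group of exponent $2$ which is LQC-Mackey is *not* bad: by Proposition 3.1 every $\nu$ as above satisfies $\nu\le\mu$, so $\mu\vee\nu=\mu$. The first bad group will be $\mathbb Z$.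

**Lemma 6.1.** If $A$ is bad, then $(X,H)$ admits no LQC-Mackey topology; in particular $P\times A$ is not LQC-Mackey.

*Proof.* Let $\lambda$ be an LQC-Mackey topology for $(X,H)$, and $\nu$ a witness of badness. Both $\mu$ and $\nu$ are LQC and compatible, so $\mu\vee\nu\le\lambda$. Then every $\mu\vee\nu$-continuous character is $\lambda$-continuous and lies in $H$. So $\mu\vee\nu$ is compatible, a contradiction. $\square$

**Proposition 6.2.** Let $(A,\mu_A)$ be an LQC group and $f=(f_n):A\to\mathbb T^{\mathbb N}$ a homomorphism such that

(a) $f:(A,\mu_A)\to(\mathbb T^{\mathbb N},\|\cdot\|)$ is continuous;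

(b) every homomorphism $A\to\mathbb T$ that is continuous for the seminorm $y\mapsto\|f(y)\|$ is a finite integer combination of the $f_n$;

(c) $\operatorname{dist}(e_n/2,f(A))\to0$ with respect to $\|\cdot\|$.

Then $A$ is bad.

*Proof.* Let $\tau$ be the topology on $X=P\times A$ given by $p(x,y)=\|x+f(y)\|$, and $\nu=\tau\vee\sigma(X,H)$.

**Step 1: $\nu$ is LQC.** The group $X$ is LQC, so $H$ separates points and $\nu$ is Hausdorff. It is given by seminorms of the form in 2.1: $p=p_E$ with $E=\{(x,y)\mapsto x_n+f_n(y):n\in\mathbb N\}$, and $p_{\{h\}}$ with $h\in H$.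

**Step 2: every $\tau$-continuous character lies in $H$.** Let $\theta(x,y)=\theta_1(x)+\theta_2(y)$ be $\tau$-continuous. On $\{0\}\times A$ the seminorm $p$ is $\|f(\cdot)\|$, so by (b) $\theta_2=\sum_{i<N}l_if_i$ with integers $l_i$. By (a) each $f_i\in A^\wedge$, so $\theta_2\in A^\wedge$. Subtract the $\tau$-continuous character $\sum_{i<N}l_i(x_i+f_i(y))$: the homomorphism $(x,y)\mapsto\theta_1'(x)$ with $\theta_1'(x)=\theta_1(x)-\sum_{i<N}l_ix_i$ is $\tau$-continuous. So there is $\eta>0$ such that $\|x+f(y)\|\le\eta$ implies $|\theta_1'(x)|<\frac12$, that is, $\theta_1'(x)=0$. By (c), for all large $n$ there is $a\in A$ with $\|f(a)-e_n/2\|\le\eta$. Since $-e_n/2=e_n/2$ in $\mathbb T^{\mathbb N}$, this says $p(e_n/2,a)\le\eta$, so $\theta_1'(e_n/2)=0$. By (1.1), $\theta_1'\in H_P$. Hence $\theta_1\in H_P$ and $\theta\in H$.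

**Step 3: $\nu$ is compatible.** By Lemma 5.1 and Step 2, $(X,\nu)^\wedge=(X,\tau)^\wedge+H=H$.

**Step 4: $\mu\vee\nu$ is not compatible.** By (a), $V=\{y:\|f(y)\|\le\frac18\}$ is a $\mu_A$-neighborhood of $0$. On the $\mu\vee\nu$-neighborhood $(P\times V)\cap\{\|x+f(y)\|\le\frac18\}$ we have $\|x\|\le\frac14$, so $x=0$. Hence for *every* $\theta_1\in\mathrm{Hom}(P,\mathbb T)$ the map $(x,y)\mapsto\theta_1(x)$ vanishes on a $\mu\vee\nu$-neighborhood, so it is $\mu\vee\nu$-continuous. But $\mathrm{Hom}(P,\mathbb T)$ is uncountable and $H_P$ is countable. $\square$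

Conditions (b) and (c) will be checked with elements $b_n\in A$ on which $f$ is nearly diagonal.

**Lemma 6.3.** Let $f_n:A\to\mathbb T$ be homomorphisms, $b_n\in A$, $q_n\ge2$ integers with $q_n\to\infty$, and $\varepsilon_n\in[0,1]$ with $\varepsilon_n\to0$, such that
$$f_n(b_n)=\tfrac1{q_n},\qquad|f_k(b_n)|\le\varepsilon_n2^{-|k-n|}/q_n\quad(k\ne n). \tag{6.1}$$
(i) Condition (c) of Proposition 6.2 holds. (ii) If $\chi:A\to\mathbb T$ is a $\|f(\cdot)\|$-continuous homomorphism and $\sigma_n\in(-\frac12,\frac12]$ represents $\chi(b_n)$, then $|q_n\sigma_n|<\frac12$ for all but finitely many $n$.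

*Proof.* (i) Let $a=\lfloor q_n/2\rfloor b_n$. Then $|f_n(a)-\frac12|\le\frac1{2q_n}$, and $|f_k(a)|\le\varepsilon_n$ for $k\ne n$. So $\|f(a)-e_n/2\|\le\max(\frac1{2q_n},\varepsilon_n)\to0$.

(ii) *The idea is to add up suitable multiples of the $b_n$ so that $\|f\|$ stays small while $\chi$ reaches size $\frac14$.* Since $\|f(b_n)\|\le1/q_n\to0$, we have $\sigma_n\to0$. Suppose $|q_n\sigma_n|\ge\frac12$ for all $n$ in an infinite set $J$. Choose $\varepsilon\in(0,\frac12]$ such that $\|f(y)\|\le3\varepsilon$ implies $|\chi(y)|<\frac14$, and discard finitely many $n$ so that $|\sigma_n|\le\varepsilon/4$ on $J$. Fix $n\in J$; note $\sigma_n\neq0$. Let $c$ be the least positive integer with $c|\sigma_n|\ge\varepsilon/4$. Then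
$$c|\sigma_n|\le\tfrac\varepsilon4+|\sigma_n|\le\tfrac\varepsilon2\le\varepsilon q_n|\sigma_n|,$$
so $c\le\varepsilon q_n$. Choosing the sign, put $c_n=\pm c$ with $c_n\sigma_n\in[\frac\varepsilon4,\frac\varepsilon2]$ and $|c_n|\le\varepsilon q_n$. Add the numbers $c_n\sigma_n$, $n\in J$, one at a time until the sum first reaches $\frac14$. This happens because each term is at least $\varepsilon/4$, and since each term is at most $\frac14$ we obtain a finite $I\subseteq J$ with $\sum_{n\in I}c_n\sigma_n\in[\frac14,\frac12]$. Let $y=\sum_{n\in I}c_nb_n$. By (6.1) and $\varepsilon_n\le1$,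
$$|f_k(y)|\le\sum_{n\in I}\varepsilon q_n\cdot\frac{2^{-|k-n|}}{q_n}\le3\varepsilon\quad\text{for all }k,$$
because $\sum_{j\in\mathbb Z}2^{-|j|}=3$. So $\|f(y)\|\le3\varepsilon$. But $\chi(y)$ is represented by a number in $[\frac14,\frac12]$, so $|\chi(y)|\ge\frac14$. Contradiction. $\square$

**Proposition 6.4.** The discrete group $\mathbb Z$ is bad.

*Proof.* Take $q_n=2^n$, $m_n$ and $f_n(y)=y/m_n+\mathbb Z$ as in Section 4, and $b_n=m_{n-1}$.

**Step 1: (6.1), hence (c).** For $k<n$ we have $f_k(b_n)=0$, as $m_k$ divides $m_{n-1}$. Next, $f_n(b_n)=\frac1{q_n}$. For $k>n$,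
$$f_k(b_n)=\frac1{q_n}\cdot\frac1{q_{n+1}\cdots q_k}\le\frac1{q_n}\cdot\frac1{q_{n+1}}2^{-(k-n-1)}=\frac1{q_n}\cdot\frac2{q_{n+1}}2^{-(k-n)}.$$
So (6.1) holds with $\varepsilon_n=2/q_{n+1}\le\frac12$. Condition (a) is trivial, as $\mathbb Z$ is discrete.

**Step 2: (b).** Let $\chi(y)=ty$, $t\in\mathbb T$, be $\|f(\cdot)\|$-continuous. By Lemma 6.3(ii) there is $N\ge2$ with $|q_n\sigma_n|<\frac12$ for $n\ge N$, where $\sigma_n\in(-\frac12,\frac12]$ represents $m_{n-1}t$. Since $b_{n+1}=q_nb_n$, the real numbers $\sigma_{n+1}$ and $q_n\sigma_n$ agree modulo $1$. Both lie in $(-\frac12,\frac12]$, so $\sigma_{n+1}=q_n\sigma_n$ for $n\ge N$. Hence $|\sigma_n|\ge2^{n-N}|\sigma_N|$ for $n\ge N$, and $|\sigma_n|\le\frac12$ forces $\sigma_N=0$. So $m_{N-1}t=0$, that is, $t=l/m_{N-1}+\mathbb Z$ with an integer $l$, and $\chi=lf_{N-1}$.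

Proposition 6.2 applies. $\square$

*Proof of Theorem A.* $P$ is LQC-Mackey by Proposition 1.2, and $\mathbb Z$ is LQC-Mackey because it is discrete. The negative statements follow from Proposition 6.4 and Lemma 6.1. $\blacksquare$

Explicitly, the compatible LQC topology $\nu$ on $P\times\mathbb Z$ is generated by the seminorm $\sup_n|x_n+y/m_n|$ and the Bohr topology of $\mathbb Z$. These suffice to make all of $H$ continuous, since $x_n=(x_n+f_n(y))-f_n(y)$. As $\nu$ induces the discrete topology on $P$, it is not coarser than the product topology.

## 7. Infinite products reduce to finite ones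

**Theorem B.** *Let $(G_i,\mu_i)_{i\in I}$ be LQC groups. $\prod_{i\in I}G_i$ is LQC-Mackey iff $\prod_{i\in F}G_i$ is LQC-Mackey for every finite $F\subseteq I$. In particular, each factor of an LQC-Mackey product is LQC-Mackey.*

For $J\subseteq I$ write $G_J=\prod_{i\in J}G_i$ with product topology $\mu_J$, $H_i=G_i^\wedge$, and $H_J=\bigoplus_{i\in J}H_i$. Then $G_J^\wedge=H_J$: a character is bounded by $\frac14$ on a neighborhood of $0$, which contains $G_{J\setminus F}$ for some finite $F$, so it vanishes on this subgroup. For $\chi\in H_I$ let $\operatorname{supp}\chi$ be the finite set of $i$ with $\chi|_{G_i}\ne0$. Put $G=G_I$, $H=H_I$, $\mu=\mu_I$. All $G_J$ are LQC by 2.1.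

*Proof of "$\Rightarrow$".* Let $G$ be LQC-Mackey, $J\subseteq I$, and $\nu_J$ an LQC topology compatible with $(G_J,H_J)$. Then $\nu_J\times\mu_{I\setminus J}$ is LQC and has dual $H_J\oplus H_{I\setminus J}=H$, so it is $\le\mu$. Restricting to $G_J$ gives $\nu_J\le\mu_J$. Finite $J$ gives the stated implication, and one-element $J$ gives the last sentence of the theorem.

*Proof of "$\Leftarrow$".* Let $\nu$ be LQC and compatible with $(G,H)$, $U$ a quasi-convex $\nu$-neighborhood of $0$, and $K=U^\triangleright\subseteq H$, which is pointwise compact by 2.2.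

**Step 1: the elements of $K$ live on finitely many coordinates together.** We claim that $\bigcup_{\chi\in K}\operatorname{supp}\chi$ is finite. Suppose not. Choose inductively $i_k$ in this union but outside $\operatorname{supp}\chi_1\cup\dots\cup\operatorname{supp}\chi_{k-1}$, then $\chi_k\in K$ with $i_k\in\operatorname{supp}\chi_k$, and $g_k\in G_{i_k}$ with $\chi_k(g_k)\ne0$. The $i_k$ are distinct. Let $C_k=\langle g_k\rangle$ with the discrete topology and $Z=\prod_kC_k$ with the product topology, which is completely metrizable. Let $j:Z\to G$ be the natural inclusion. For $\chi\in H$ the homomorphism $\chi\circ j$ is continuous, since it depends on finitely many coordinates.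

*A convergent subsequence.* The set $K_Z=\{\chi\circ j:\chi\in K\}$ is a continuous image of $K$, so it is compact for pointwise convergence on $Z$. Its elements are continuous, and the countable subgroup $\bigoplus_kC_k$ is dense in $Z$, so restriction to $\bigoplus_kC_k$ is injective and continuous on $K_Z$. Thus $K_Z$ embeds in a countable power of $\mathbb T$ and is metrizable. So some subsequence $\chi_{k_l}\circ j$ converges pointwise on $Z$ to $\chi\circ j$ for some $\chi\in K$. Put $\eta_l=\chi_{k_l}\circ j-\chi\circ j$, so that $\eta_l\to0$ pointwise on $Z$.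

*Baire.* The sets $\{z\in Z:|\eta_l(z)|\le\frac18\ \forall l\ge L\}$, $L\in\mathbb N$, are closed and cover $Z$. By Baire's theorem one of them has an interior point, so it contains a coset $a+Z_m$ where $Z_m=\prod_{k>m}C_k$. For $z\in Z_m$ and $l\ge L$ we get $|\eta_l(z)|\le|\eta_l(a+z)|+|\eta_l(a)|\le\frac14$. So $\eta_l(Z_m)$ is a subgroup of $\mathbb T$ inside $\{|t|\le\frac14\}$, and $\eta_l|_{Z_m}=0$ for $l\ge L$. As $\chi$ has finite support, $\chi\circ j$ vanishes on $Z_{m'}$ for some $m'\ge m$. Hence $\chi_{k_l}\circ j$ vanishes on $Z_{m'}$ for all $l\ge L$. Take $l\ge L$ with $k_l>m'$. Then $g_{k_l}$, as an element with one non-zero coordinate, lies in $Z_{m'}$, so $\chi_{k_l}(g_{k_l})=0$. Contradiction.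

**Step 2: transfer to a finite product.** By Step 1, $K\subseteq H_F$ for a finite $F$. Let $\lambda$ be the quotient topology of $\nu$ on $G/G_{I\setminus F}=G_F$, possibly not Hausdorff. Its dual consists of the $\chi\in H$ vanishing on $G_{I\setminus F}$, so it is $H_F$, which separates points of $G_F$. Since $K$ is $\nu$-equicontinuous (2.2), its elements factor through $G_F$, and images of $\nu$-neighborhoods are $\lambda$-neighborhoods, $K$ is $\lambda$-equicontinuous. By 2.3, $\lambda^q$ is LQC and compatible with $(G_F,H_F)$, so $\lambda^q\le\mu_F$ by hypothesis. Also by 2.3, $K$ is $\lambda^q$-equicontinuous, hence $\mu_F$-equicontinuous, hence $\mu$-equicontinuous as a set of characters of $G$. Therefore $U=K^\triangleleft$ is a $\mu$-neighborhood of $0$, and $\nu\le\mu$. $\blacksquare$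

## 8. Dividing out a compact open subgroup

**Theorem D.** *(a) Any product of LQC-Mackey groups, each of finite exponent, is LQC-Mackey. (b) If $M$ is LQC-Mackey and $C$ is compact, then $M\times C$ is LQC-Mackey.*

**Lemma 8.1.** Let $M$ be LQC, $A$ an LCA group, and $B\le A$ a compact open subgroup. If $M\times(A/B)$ is LQC-Mackey, so is $M\times A$.

*Proof.* Let $\nu$ be LQC and compatible on $G=M\times A$, with $H=M^\wedge\times A^\wedge$. Let $U$ be a quasi-convex $\nu$-neighborhood of $0$ and $K=U^\triangleright$, which is pointwise compact.

**Step 1: on $B$, only finitely many characters occur.** The restrictions of the elements of $K$ to $\{0\}\times B$ form a subset of $B^\wedge$ that is compact for pointwise convergence on $B$. By Lemma 2.1 it is finite. Characters of the open subgroup $B$ extend to $A$: extend algebraically by divisibility of $\mathbb T$, and continuity is automatic because $B$ is open. So there are $\kappa_1,\dots,\kappa_r\in A^\wedge$ with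
$$K\subseteq\bigcup_{i=1}^r\big(K_i+(0,\kappa_i)\big),\qquad K_i=\big(K-(0,\kappa_i)\big)\cap(M^\wedge\times B^\perp),$$
where $B^\perp$ is the set of elements of $A^\wedge$ vanishing on $B$.

**Step 2: transfer the $K_i$ to the quotient.** $K$ is $\nu$-equicontinuous and $(0,\kappa_i)\in H$ is $\nu$-continuous, so $K_i$ is $\nu$-equicontinuous. Let $\lambda$ be the quotient topology of $\nu$ on $G/(\{0\}\times B)=M\times(A/B)$. The elements of $K_i$ vanish on $\{0\}\times B$, so $K_i$ is $\lambda$-equicontinuous. The dual of $\lambda$ is $M^\wedge\times B^\perp=(M\times A/B)^\wedge$, which separates points. By 2.3, $\lambda^q$ is LQC and compatible, so $\lambda^q\le\mu_M\times\mu_{A/B}$ by hypothesis. Hence each $K_i$ is equicontinuous for $\mu_M\times\mu_{A/B}$, and so, as a set of characters of $G$, for $\mu_M\times\mu_A$.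

**Step 3: conclusion.** $K$ is contained in a finite union of translates of the $K_i$ by continuous characters, so it is $\mu_M\times\mu_A$-equicontinuous. Then $U=K^\triangleleft$ is a $\mu_M\times\mu_A$-neighborhood. So $\nu\le\mu_M\times\mu_A$. $\square$

*Proof of Theorem D.* (a) A finite product of groups of finite exponent has finite exponent, so induction from Proposition 3.1 handles finite products, and Theorem B handles arbitrary ones. (b) Apply Lemma 8.1 with $A=B=C$; then $M\times(A/B)\cong M$. $\blacksquare$

## 9. Locally compact factors

**Theorem C.** *For an LCA group $A$ the following are equivalent:*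

1. *$M\times A$ is LQC-Mackey for every LQC-Mackey group $M$ of finite exponent;*
2. *$P\times A$ is LQC-Mackey;*
3. *the duality $(P\times A,(P\times A)^\wedge)$ admits an LQC-Mackey topology;*
4. *$A$ has a compact open subgroup $B$ with $A/B$ of finite exponent.*

The hard direction is (3)⇒(4): when (4) fails, we must show that $A$ is bad. We first produce enough bad groups, then let badness travel from subquotients to the group. Write $\mathbb Z(q)$ for the cyclic group of order $q$ and $\mathbb Z(p^\infty)\subset\mathbb T$ for the $p$-power torsion of $\mathbb T$.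

**Lemma 9.1.** The discrete groups $\mathbb Z$, $\mathbb Z(p^\infty)$ ($p$ prime), $\bigoplus_n\mathbb Z(q_n)$ with $2\le q_n\to\infty$, and the group $\mathbb R$, are bad.

*Proof.* In each case we verify (a), (b), (c) of Proposition 6.2. For the discrete groups (a) is trivial and (c) follows from (6.1). The case $\mathbb Z$ is Proposition 6.4.

*The group $\mathbb R$.* With $m_n$ as before let $f_n(y)=y/m_n+\mathbb Z$ for $y\in\mathbb R$. (a): $\|f(y)\|\le|y|$. (c): the elements $a\in\mathbb Z$ found for $\mathbb Z$ serve here. (b): a $\|f(\cdot)\|$-continuous homomorphism is continuous on $\mathbb R$ by (a), so it is $y\mapsto ty+\mathbb Z$ with $t\in\mathbb R$. Its restriction to $\mathbb Z$ is continuous for the seminorm of Proposition 6.4, so $t\in\frac l{m_N}+\mathbb Z\subseteq\frac1{m_N}\mathbb Z$ for some $N\ge1$ and $l\in\mathbb Z$. So the character is an integer multiple of $f_N$.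

*The group $A=\bigoplus_n\langle b_n\rangle$, $b_n$ of order $q_n$.* Let $f_n(b_n)=\frac1{q_n}$ and $f_k(b_n)=0$ for $k\ne n$. Then (6.1) holds with $\varepsilon_n=0$. (b): let $\chi$ be $\|f(\cdot)\|$-continuous. As $q_nb_n=0$, $q_n\sigma_n\in\mathbb Z$. By Lemma 6.3(ii), $|q_n\sigma_n|<\frac12$ for large $n$, so $\sigma_n=0$ for large $n$. For the other $n$, $\sigma_n=l_n/q_n$ with $l_n\in\mathbb Z$. So $\chi$ is the finite sum $\sum l_nf_n$ over these $n$.

*The group $A=\mathbb Z(p^\infty)$.* Let $0=s_1<s_2<\cdots$ be integers with $s_{n+1}-s_n\to\infty$. Put $f_n(y)=p^{s_n}y$, $b_n=p^{-s_{n+1}}+\mathbb Z$, $q_n=p^{s_{n+1}-s_n}$. Then $f_n(b_n)=\frac1{q_n}$, and $f_k(b_n)=0$ for $k>n$, since then $s_k\ge s_{n+1}$. For $k<n$,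
$$f_k(b_n)=\frac1{q_n}\cdot\frac1{q_k\cdots q_{n-1}}\le\frac1{q_n}\cdot\frac2{q_{n-1}}2^{-(n-k)}.$$
So (6.1) holds with $\varepsilon_1=0$ and $\varepsilon_n=2/q_{n-1}$ for $n\ge2$. (b): let $\chi$ be $\|f(\cdot)\|$-continuous, and choose $N\ge2$ with $|q_n\sigma_n|<\frac12$ for $n\ge N$. For these $n$ we have $q_nb_n=b_{n-1}$, so $\sigma_{n-1}=q_n\sigma_n$ as real numbers, both being in $(-\frac12,\frac12]$. Hence $p^{s_{n+1}}\sigma_n=p^{s_n}q_n\sigma_n=p^{s_n}\sigma_{n-1}$, so $l:=p^{s_{n+1}}\sigma_n$ does not depend on $n\ge N$. It is an integer because $p^{s_{n+1}}b_n=0$. So $\chi(b_n)=l\,b_n$ for all $n\ge N$. These $b_n$ generate $A$, and $f_1$ is the inclusion $A\subset\mathbb T$ because $s_1=0$. So $\chi=lf_1$. $\square$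

**Lemma 9.2.** Let $A$ be LCA.

(i) If $A=A_0\times A_1$ with LCA groups $A_0,A_1$ and $A_0$ is bad, then $A$ is bad.

(ii) If an open subgroup $A'\le A$ is bad, then $A$ is bad.

(iii) If $A/B$ is bad for a closed subgroup $B\le A$, then $A$ is bad.

*Proof.* Let $X=P\times A$, $\mu=\mu_P\times\mu_A$, $H=X^\wedge$.

(i) Let $\nu$ on $P\times A_0$ witness badness of $A_0$. Then $\nu\times\mu_{A_1}$ is LQC and compatible with $(X,H)$. Its supremum with $\mu$ is $(\mu_{P\times A_0}\vee\nu)\times\mu_{A_1}$, which has a continuous character outside $H$, because the first factor has one outside $(P\times A_0)^\wedge$.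

(ii) Let $X'=P\times A'$, let $\nu'$ on $X'$ witness badness of $A'$, and let $\nu$ be the group topology on $X$ for which $(X',\nu')$ is an open topological subgroup. *Compatible:* a homomorphism $(\theta_1,\theta_2)$ on $X$ is $\nu$-continuous iff $(\theta_1,\theta_2|_{A'})\in H_P\times A'^\wedge$, that is, iff $\theta_1\in H_P$ and $\theta_2\in A^\wedge$, because $A'$ is open in $A$. *LQC:* let $U$ be a quasi-convex neighborhood of $0$ in $(X',\nu')$. Points of $X'\setminus U$ are separated from $U$ by $\nu'$-characters, which extend to $X$ by divisibility and are then $\nu$-continuous. Points outside $X'$ are separated from $U$ by characters of the discrete group $X/X'$, in which $\{0\}$ is quasi-convex. So $U$ is quasi-convex in $(X,\nu)$. *The supremum:* $X'$ is open for $\mu\vee\nu$, which induces $\mu_{X'}\vee\nu'$ on it. A $\mu_{X'}\vee\nu'$-continuous character of $X'$ outside $X'^\wedge$ extends to a $\mu\vee\nu$-continuous character of $X$. It is not in $H$, since its restriction to $X'$ is not in $X'^\wedge$.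

(iii) Let $\pi:X\to\bar X=P\times A/B$ be the quotient map, with kernel $\{0\}\times B$, let $\bar H=\bar X^\wedge$, and let $\nu$ on $\bar X$ witness badness of $A/B$. Let $\tau$ be the topology on $X$ with neighborhoods $\pi^{-1}(V)$, $V$ a $\nu$-neighborhood of $0$, and put $\tilde\nu=\tau\vee\sigma(X,H)$. It is Hausdorff because $H$ separates points of $X$. It is LQC by 2.1, since it is initial for $\pi:X\to(\bar X,\nu)$ and the elements of $H$.

*Compatible:* let $\chi$ be $\tau$-continuous. It is bounded by $\frac14$ on some $\pi^{-1}(V)\supseteq\ker\pi$, so it vanishes on $\ker\pi$ by Lemma 1.1, and $\chi=\xi\circ\pi$. If $|\chi|\le\varepsilon$ on $\pi^{-1}(V)$, then $|\xi|\le\varepsilon$ on $V$, so $\xi$ is $\nu$-continuous. As $\nu$ is compatible, $\xi\in\bar H$, and $\chi=\xi\circ\pi\in H$. By Lemma 5.1, $(X,\tilde\nu)^\wedge=(X,\tau)^\wedge+H=H$.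

*The supremum:* let $\xi\notin\bar H$ be a $\mu_{\bar X}\vee\nu$-continuous character of $\bar X$. Since $\pi$ is continuous from $\mu$ to $\mu_{\bar X}$ and from $\tilde\nu$ to $\nu$, $\xi\circ\pi$ is $\mu\vee\tilde\nu$-continuous. If it were in $H$, then, as it vanishes on $\{0\}\times B$, it would induce a $\mu_{\bar X}$-continuous character, that is, $\xi\in\bar H$. So it is not in $H$, and $A$ is bad. $\square$

*Proof of Theorem C.* **(4)⇒(1).** $A/B$ is discrete of finite exponent, hence LQC-Mackey. So $M\times(A/B)$ is LQC-Mackey by Proposition 3.1, and $M\times A$ is LQC-Mackey by Lemma 8.1.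

**(1)⇒(2)⇒(3).** $P$ has exponent $2$ and is LQC-Mackey by Proposition 1.2. If $P\times A$ is LQC-Mackey, its own topology is an LQC-Mackey topology for its duality.

**(3)⇒(4).** Assume that (4) fails. By Lemma 6.1 it suffices to show that $A$ is bad. By the structure theorem for LCA groups, $A\cong\mathbb R^d\times A_0$, where $A_0$ has a compact open subgroup. If $d\ge1$, then $A\cong\mathbb R\times(\mathbb R^{d-1}\times A_0)$ is bad by Lemmas 9.1 and 9.2(i).

Let $d=0$, and let $B$ be a compact open subgroup of $A$. Then $Q=A/B$ is discrete, and it is not of finite exponent because (4) fails. We find in $Q$ a subgroup $Q'$ isomorphic to one of the discrete groups of Lemma 9.1 (for the facts on Abelian groups see L. Fuchs, *Infinite Abelian Groups* I):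

* If $Q$ is not torsion, it contains $Q'\cong\mathbb Z$.
* If $Q$ is torsion with infinitely many non-zero primary components $Q_p$, it contains $Q'\cong\bigoplus\mathbb Z(p)$ over these primes.
* Otherwise $Q$ is torsion with finitely many non-zero primary components, and some $Q_p$ has infinite exponent. Let $B_p$ be a basic subgroup of $Q_p$, that is, a pure direct sum of cyclic groups with $Q_p/B_p$ divisible. If $B_p$ is unbounded, it contains $Q'\cong\bigoplus_i\mathbb Z(p^{k_i})$ with $k_i\to\infty$: choose cyclic summands of increasing orders. If $B_p$ is bounded, then, being pure and bounded, it is a direct summand: $Q_p=B_p\oplus D$ with $D\cong Q_p/B_p$ divisible. Here $D\ne0$, since $Q_p$ has infinite exponent. So $D$ contains $Q'\cong\mathbb Z(p^\infty)$.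

Let $A'$ be the preimage of $Q'$ in $A$. It is an open subgroup of $A$, so it is LCA, and $A'/B=Q'$. Now $Q'$ is bad by Lemma 9.1, so $A'$ is bad by Lemma 9.2(iii), and $A$ is bad by Lemma 9.2(ii). $\blacksquare$
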